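\title{A singular area-preserving map of H\'enon is conservative and ergodic}

\begin{abstract}
The map $F(x,y)=(x+1/y,\;y-x-1/y)$ preserves Lebesgue measure in the plane and is topologically conjugate to the baker transformation, the two maps being taken on their domains. We prove that $F$ is conservative and ergodic for Lebesgue measure, and that so is its product with every ergodic invertible probability-preserving transformation of a standard probability space. Only the formula for $F$ is used. The stable and unstable directions of $F$ form globally Lipschitz fields, so Hopf's argument reduces ergodicity to recurrence. Recurrence follows from a second moment bound, an exact computation with Cauchy distributions, and a time-reversal argument.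
\end{abstract}

\section{The problem and the results}\label{sec:intro}

H\'enon introduced the map
\[
F(x,y)=\Bigl(x+\frac1y,\;\; y-x-\frac1y\Bigr),\qquad
F^{-1}(x,y)=\Bigl(x-\frac1{x+y},\;\; x+y\Bigr),
\]
as an asymptotic form of the equations of motion of a special case of the restricted three-body problem. The map $F$ is singular along the $x$-axis, its inverse is singular along the line $y=-x$, and $F$ preserves Lebesgue measure $\mu$ in the plane. We consider $F$ on its \emph{domain}, the set of points $p$ for which $F^n(p)$ is defined for all integers $n$; its complement is a null set (Section~\ref{sec:recursion}).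

Topologically, $F$ is a familiar object. Send a bi-infinite sequence $(\dots\omega_{-1}\omega_0;\omega_1\omega_2\dots)$ of signs $\pm1$ to the point
\[
\alpha=\sum_{i\ge1}\omega_i/2^{i},\qquad \beta=\sum_{i\le0}\omega_i/2^{1-i}
\]
of the square $\{|\alpha|\le1,\ |\beta|\le1\}$. The shift, which moves the semicolon one place to the right, becomes the baker transformation $\mathcal B(\alpha,\beta)=(2\alpha-\omega_1,\frac12(\beta+\omega_1))$, where $\omega_1$ is the sign of $\alpha$ if $\alpha\ne0$. Sequences that are eventually constant in one direction correspond to points with a dyadic rational coordinate, and these points eventually leave the open square under iteration. The domain of $\mathcal B$ is the set of points of the open square whose orbit is defined and stays in the open square for all integer times. The map $\mathcal B$ preserves Lebesgue measure and is ergodic, indeed a K-system. It is known (Devaney's Theorem~1) that there is a homeomorphism $h$ from $\mathbb R^2$ onto the open square that conjugates $F$ and $\mathcal B$ on their domains.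

A homeomorphism need not map null sets to null sets, so this conjugacy says nothing about the behavior of Lebesgue-typical orbits of $F$. The following question is posed as an open problem in \cite{singularities}.

\medskip
\noindent\textbf{Problem.} \emph{Is $F$ ergodic for Lebesgue measure? That is, does every measurable $F$-invariant set have measure zero or a complement of measure zero?}
\medskip

The plane has infinite area, so even recurrence is in question. Recall that a measurable set $W$ is \emph{wandering} for an invertible map $S$ if the sets $S^nW$, $n\in\mathbb Z$, are pairwise disjoint, and that $S$ is \emph{conservative} if every wandering set is null. Conservativity is necessary for a positive answer: if $W$ is wandering and $\mu(W)>0$, split $W$ into two parts $W_1,W_2$ of positive measure; then $\bigcup_nF^nW_1$ is invariant, not null, and disjoint from $W_2$.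

\begin{theorem}\label{thm:main}
The map $F$ on its domain is conservative and ergodic for Lebesgue measure: every measurable $F$-invariant set is null or has null complement.
\end{theorem}

\begin{theorem}\label{thm:product}
For every ergodic invertible probability-preserving transformation $R$ of a standard probability space $(X,\nu)$, the product $F\times R$ is conservative and ergodic for $\mu\times\nu$. Consequently every power $F^k$, $k\ne0$, is ergodic, and $F$ has no nonconstant $L^\infty$ eigenfunctions. Moreover, up to constant multiples $\mu$ is the only $\sigma$-finite absolutely continuous invariant measure, and $\frac1n\sum_{j<n}f\circ F^j\to0$ almost everywhere for each $f\in L^1(\mu)$.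
\end{theorem}

The proofs use only the formula for $F$; Devaney's theorem is not needed. Theorem~\ref{thm:product} shows how far the conjugacy is from deciding the problem: $h^{-1}$ carries Lebesgue measure on the square to a finite nonzero $F$-invariant measure, which is not a multiple of $\mu$ and therefore is not absolutely continuous.

\section{A particle in a logarithmic potential}\label{sec:recursion}

\subsection*{Coordinates}
The linear change of variables $(a,b)=(x+y,\,y)$ has determinant $1$ and turns $F$ into
\[
T(a,b)=\Bigl(b,\;2b-\frac1b-a\Bigr),\qquad T^{-1}(a,b)=\Bigl(2a-\frac1a-b,\;a\Bigr),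
\qquad DT=\begin{pmatrix}0&1\\-1&2+b^{-2}\end{pmatrix}.
\]
So $T$ is a diffeomorphism of Jacobian $1$ from $\{b\ne0\}$ onto $\{a\ne0\}$, and we prove both theorems for $T$. For $p=(a,b)$ put $y_{-1}=a$, $y_0=b$. Then $T^np=(y_{n-1},y_n)$, where, with $v_n=y_n-y_{n-1}$,
\begin{equation}\label{eq:rec}
y_{n+1}=2y_n-\frac1{y_n}-y_{n-1},\qquad v_{n+1}=v_n-\frac1{y_n},\qquad y_{n+1}=y_n+v_{n+1}.
\end{equation}
We call $y_n$ the \emph{position} and $v_n$ the \emph{velocity} at time $n$; in the original coordinates $F^n(p)=(-v_n,y_n)$. For $n\ge1$ the map $T^n$ is defined at $p$ if and only if $y_0,\dots,y_{n-1}$ are successively defined and nonzero.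

Two symmetries are used throughout. The map $T$ commutes with $p\mapsto-p$, and with $\iota(a,b)=(b,a)$ we have $\iota T\iota=T^{-1}$, because the first equation in \eqref{eq:rec} is symmetric in $y_{n+1}$ and $y_{n-1}$.

Let $\mathcal D^+$ be the set where all $T^n$, $n\ge0$, are defined, and let $\mathcal D=\mathcal D^+\cap\iota\mathcal D^+$ be the domain. A point outside $\mathcal D^+$ is mapped into the line $\{b=0\}$ by some $T^n$, $n\ge0$, which is a diffeomorphism between open sets; so $\mathcal D^+$ and $\mathcal D$ are Borel sets with null complement, and $T$ is a measure-preserving bijection of $\mathcal D$. For $n\ge1$ and $A\subset\mathbb R^2$ we write $T^{-n}A$ for the set of points at which $T^n$ is defined and takes a value in $A$, and $T^nA$ for the set of points at which $T^{-n}$ is defined and takes a value in $A$.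

\subsection*{Which answer to expect}
The recursion $y_{n+1}-2y_n+y_{n-1}=-1/y_n$ is the discrete form of Newton's equation $\ddot y=-1/y$, which conserves $\frac12\dot y^2+\log|y|$. A solution of this differential equation that leaves $y=1$ with speed $v$ climbs to height $e^{v^2/2}$ and falls back. The discrete particle always comes back as well: if $y_j>0$ for all $j\ge n$, then $v_j$ decreases, so $y_j\le y_n+|v_n|(j-n)$ and $\sum_j1/y_j=\infty$; hence $v_j\to-\infty$ and $y_j\to-\infty$, which is absurd. But the discrete particle jumps across the origin, and when it lands close to the origin it receives a large kick $-1/y_n$. The danger is that the speed grows from one crossing to the next, so that the point $(y_{n-1},y_n)$ leaves every bounded set for good.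

The matrix $DT$ has determinant $1$ and trace larger than $2$, so $T$ is hyperbolic at every point, although weakly so where $|b|$ is large. This suggests that $T$ is ergodic provided it is recurrent. For recurrence there is an exact computation (Section~\ref{sec:cauchy}): start at $(0,t)$ with $t$ a standard Cauchy variable; then $v_n$ and $y_n$ are Cauchy variables of scales $\delta_n\sim\sqrt{2\log n}$ and $\eta_n\sim n\sqrt{2\log n}$. A Cauchy law of scale $\eta$ has density $1/(\pi\eta)$ at the origin. If $y_n$ and $v_n$ were independent, the probability that $T^n(0,t)$ lies in a fixed bounded region would be of order $1/(\eta_n\delta_n)\sim 1/(2n\log n)$. The series $\sum 1/(n\log n)$ diverges, so one guesses recurrence, with very little room to spare. The difficulty is that the computation gives the laws of $y_n$ and of $v_n$ separately and says nothing about their joint law.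

\subsection*{Plan of the proof}
In Section~\ref{sec:leaves} we construct stable and unstable foliations of the whole plane whose slopes are Lipschitz functions. In Section~\ref{sec:hopf} Hopf's argument shows that both ergodicity statements follow once a set of positive measure returns infinitely often to a bounded region. In Section~\ref{sec:K} we choose a bounded set $K$ and show by a second moment bound that divergence of $\sum_\ell\mu(K\cap T^{-\ell}K)$ suffices. Section~\ref{sec:cauchy} contains the Cauchy laws; they show that a portion $c/\sqrt{\log n}$ of $K$ is slow at time $n$. In Section~\ref{sec:turn} we follow slow orbits to their turning points and glue them to time-reversed ones. This squares the factor $1/\sqrt{\log n}$ and gives $\sum_{N/150\le\ell\le676N}\mu(K\cap T^{-\ell}K)\ge c/\log N$, the order that terms of size $1/(\ell\log\ell)$ would produce. Section~\ref{sec:end} completes the proofs.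

\section{Standard facts}\label{sec:facts}

The letters $c,C$, possibly indexed, denote positive absolute constants; unindexed ones may change from line to line. We write $|E|$ for linear (outer) Lebesgue measure; \emph{conull} means ``with null complement''. In (E1)--(E4), $S$ is an invertible measure-preserving map of a $\sigma$-finite space $(Y,m)$. A set that is invariant up to a null set differs by a null set from an invariant set, so $S$ is ergodic if and only if every measurable function with $f\circ S=f$ a.e.\ is a.e.\ constant.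

\begin{itemize}
\item[(L)] If $h:E\to\mathbb R$, $E\subset\mathbb R$, is $L$-Lipschitz, then $|h(E)|\le L|E|$. In particular a locally Lipschitz map $\mathbb R\to\mathbb R$ sends null sets to null sets.
\item[(E1)] \emph{Hopf decomposition.} $Y=\mathcal C\sqcup\mathcal W$, where $\mathcal W=\bigsqcup_{n\in\mathbb Z}S^nW$ with $W$ wandering, and $S$ is conservative on the invariant set $\mathcal C$. If $0\le G\in L^1(m)$, then $\int_W\sum_{n\in\mathbb Z}G\circ S^n\,dm=\int_{\mathcal W}G\,dm<\infty$, so $\sum_{n\in\mathbb Z}G\circ S^n<\infty$ a.e.\ on $W$ and, this sum being invariant, a.e.\ on $\mathcal W$.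
\item[(E2)] \emph{Poincar\'e recurrence.} If $S$ is conservative and $A$ is measurable, then a.e.\ point of $A$ returns to $A$ infinitely often. Since $S$ and $S^{-1}$ have the same wandering sets, the same holds for negative times.
\item[(E3)] \emph{Hopf's ratio theorem.} If $S$ is conservative, $0<G\in L^1(m)$ and $f\in L^1(m)$, then $\sum_{j<n}f\circ S^j/\sum_{j<n}G\circ S^j$ converges a.e.\ to the conditional expectation of $f/G$, for the finite measure $Gm$, on the $\sigma$-algebra $\mathcal I$ of invariant sets. As $S$ and $S^{-1}$ have the same invariant sets, the ratios for $S^{-1}$ have the same limit.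
\item[(E4)] \emph{Birkhoff's theorem.} For $f\in L^1(m)$ the averages $\frac1n\sum_{j<n}f\circ S^j$ converge a.e.\ to an invariant function in $L^1(m)$.
\item[(PZ)] \emph{Paley--Zygmund inequality.} If $N\ge0$ and $0<\mathbb EN^2<\infty$, then $\mathbb P(N\ge\frac12\mathbb EN)\ge(\mathbb EN)^2/(4\,\mathbb EN^2)$.
\item[(C1)] \emph{Schwarz--Pick and Montel theorems.} A holomorphic map of the upper half plane $\mathbb H$ into itself does not increase the hyperbolic distance, whose closed balls are compact subsets of $\mathbb H$. A locally bounded sequence of holomorphic functions has a locally uniformly convergent subsequence.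
\item[(C2)] \emph{Poisson representation.} A bounded harmonic function $U$ on $\mathbb H$ has limits $U^*(t)=\lim_{\epsilon\downarrow0}U(t+i\epsilon)$ for a.e.\ real $t$, and $U(z)=\int_{\mathbb R}U^*(t)P_z(t)\,dt$ with $P_z(t)=\operatorname{Im}z/(\pi|t-z|^2)$.
\end{itemize}

\section{Lipschitz foliations}\label{sec:leaves}

Hopf's argument needs curves along which orbits converge forward or backward in time, and it needs a set that is null for area to be null on almost every such curve. Both are delicate when the map has singularities. Here both come from one estimate: the invariant slope fields extend to Lipschitz functions on the whole plane.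

\subsection*{The slope field}
The matrix $DT$ at $(a,b)$ maps the vector $(\sigma,1)$ to $(1,\,2+b^{-2}-\sigma)$. So a direction of slope $da/db=\sigma$ becomes a direction of slope $da/db=(2+b^{-2}-\sigma)^{-1}$, at a point whose first coordinate is $b$. Starting from vertical directions, define $\sigma_0\equiv0$ and
\[
\sigma_{n+1}(a,b)=\frac1{2+a^{-2}-\sigma_n(T^{-1}(a,b))}\quad(a\ne0),\qquad \sigma_{n+1}(0,b)=0 .
\]
By induction on $n$: since $0\le\sigma_n<1$, the denominator exceeds $1+a^{-2}$, so $0\le\sigma_{n+1}\le a^2/(1+a^2)<1$; the function $\sigma_{n+1}$ is continuous on $\mathbb R^2$, at $a=0$ by this bound; $\sigma_{n+1}(-p)=\sigma_{n+1}(p)$; and $\sigma_n\le\sigma_{n+1}$. The limit $\sigma=\lim\sigma_n$ is even and satisfies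
\begin{equation}\label{eq:sigma}
0\le\sigma\le\frac{a^2}{1+a^2},\qquad \frac1{\sigma(p)}=2+a^{-2}-\sigma(T^{-1}p)\quad(a\ne0).
\end{equation}
In particular $\sigma>0$ for $a\ne0$.

\begin{proposition}\label{prop:lip}
For all real $a,a',b,b'$ we have $|\sigma(a,b)-\sigma(a',b)|\le|a-a'|$ and $|\sigma(a,b)-\sigma(a,b')|\le\frac54|b-b'|$.
\end{proposition}

The first step shows why the singularity does no harm. We have $\sigma_1=(2+a^{-2})^{-1}$. The derivative $-2a^{-3}$ of the denominator blows up at $a=0$, but it is divided by the square of the denominator, which is of order $a^{-4}$: indeed $\partial_a\sigma_1=2a/(1+2a^2)^2$, of modulus at most $1$ because $2|a|\le1+a^2$. A close approach to the origin creates curvature and, at the same moment, enough expansion to flatten it. The next lemma carries this balance along an orbit.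

Fix $c$ and consider the orbit with $(y_{-1},y_0)=(c,t)$ as a function of $t$, near a value where $y_0,\dots,y_{n-1}\ne0$. Put $D_k=\partial y_k/\partial t$ for $-1\le k\le n$. Then $D_{-1}=0$, $D_0=1$ and, by \eqref{eq:rec},
\begin{equation}\label{eq:D}
D_{k+1}=(2+y_k^{-2})D_k-D_{k-1},\qquad\text{so}\qquad D_{k+1}-D_k=D_k-D_{k-1}+y_k^{-2}D_k .
\end{equation}
Hence $1=D_0<D_1<\dots<D_n$, and each $y_k$, $k\ge0$, can serve as a parameter in place of $t$; we write $\frac{d}{dy_k}=D_k^{-1}\partial_t$. Put $m_k=D_k/D_{k-1}>1$ and $\kappa_k=dm_k/dy_k$ for $1\le k\le n$, and $X_k=d\log D_k/dy_k$ for $0\le k\le n$.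

\begin{lemma}[Distortion]\label{lem:dist}
For $1\le k\le n$ we have $\sigma_k(T^k(c,t))=1/m_k$, $|\kappa_k|\le m_k-1$ and $|X_k|\le1$.
\end{lemma}

\begin{proof}
By \eqref{eq:D}, $m_1=2+y_0^{-2}$ and $m_{k+1}=2+y_k^{-2}-1/m_k$. As $y_k$ is the first coordinate of $T^{k+1}(c,t)$, this is the recursion that defines $1/\sigma_{k+1}$, and the first claim follows by induction. Put $e_k=m_k-1$ and $\varepsilon_k=1-1/m_k=e_k/m_k\in(0,1)$. Then $e_1=1+y_0^{-2}$ and $e_{k+1}=y_k^{-2}+\varepsilon_k$.

We use $2x^3\le x^2+x^4$ for $x\ge0$. For $k=1$ and $x=|t|^{-1}$, $|\kappa_1|=2x^3/(2+x^2)\le1+x^2=e_1$, because $x^2+x^4\le(1+x^2)(2+x^2)$. Since $\frac d{dy_{k+1}}=m_{k+1}^{-1}\frac d{dy_k}$, the recursion for $m_k$ gives $m_{k+1}\kappa_{k+1}=-2y_k^{-3}+\kappa_km_k^{-2}$. If $|\kappa_k|\le e_k$, then with $x=|y_k|^{-1}$ and $e_km_k^{-2}=\varepsilon_k/m_k\le\varepsilon_k$,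
\[
m_{k+1}|\kappa_{k+1}|\le x^2+x^4+\varepsilon_k\le(x^2+\varepsilon_k)(1+x^2+\varepsilon_k)=e_{k+1}m_{k+1}.
\]
Finally $X_0=0$, and $\log D_k=\log m_k+\log D_{k-1}$ gives $X_k=\kappa_k/m_k+X_{k-1}/m_k$. If $|X_{k-1}|\le1$, then $|X_k|\le\varepsilon_k+1/m_k=1$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:lip}]
It suffices to prove the bounds for each $\sigma_n$, $n\ge1$. Let $\Sigma_n$ be the closed set where $T^{-n}$ is undefined. Off $\Sigma_n$ the function $\sigma_n$ is smooth, by induction, since the denominators are at least $1$.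

We first show that horizontal lines, and vertical lines other than $\{a=0\}$, meet $\Sigma_n$ in finitely many points. Put $x_{-1}=b$, $x_0=a$, $x_{j+1}=2x_j-1/x_j-x_{j-1}$, so that $T^{-j}(a,b)=(x_j,x_{j-1})$; a point lies in $\Sigma_n$ if and only if $x_j=0$ for some $0\le j\le n-1$, the earlier ones being nonzero. On a horizontal line, the derivatives $\partial_ax_j$ satisfy the recursion \eqref{eq:D} with starting values $0,1$ at $j=-1,0$, so $\partial_ax_j\ge1$ for $j\ge0$. On a vertical line with $a\ne0$, the derivatives $-\partial_bx_j$ satisfy it with starting values $0,1$ at $j=0,1$, so $-\partial_bx_j\ge1$ for $j\ge1$, while $x_0=a\ne0$. In both cases the $x_j$ in question are, successively, nonconstant rational functions on the line and have finitely many zeros. On $\{a=0\}$ we have $\sigma_n=0$. Since $\sigma_n$ is continuous, it is enough to show $|\partial_a\sigma_n|\le1$ and $|\partial_b\sigma_n|\le\frac54$ off $\Sigma_n$.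

Let $p\notin\Sigma_n$ and use the coordinates $(c,t)=T^{-n}(a,b)$ near $p$, so that $(a,b)=(y_{n-1},y_n)$ in the notation of Lemma~\ref{lem:dist}. As $D_n>0$, the pair $(c,b)$ is also a system of coordinates, and $a=\psi(c,b)$ with
\[
\partial_b\psi=D_{n-1}/D_n=\sigma_n(\psi,b).
\]
The map $(c,t)\mapsto(c,b)$ has Jacobian $D_n$, the map $(c,b)\mapsto(a,b)$ has Jacobian $\partial_c\psi$, and their composition $T^n$ has Jacobian $1$. Hence $\partial_c\psi=1/D_n$; this is where area preservation enters. Now compute $\partial_c\partial_b\psi$ in two ways, noting that $\partial_b$ at fixed $c$ is $d/dy_n$: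
\[
(\partial_a\sigma_n)\,\frac1{D_n}=\partial_c\bigl[\sigma_n(\psi,b)\bigr]=\partial_b\frac1{D_n}=-\frac{X_n}{D_n}.
\]
So $\partial_a\sigma_n=-X_n$ has modulus at most $1$. Differentiating $\sigma_n(\psi,b)=1/m_n$ in $b$ at fixed $c$ gives $\partial_b\sigma_n+\sigma_n\partial_a\sigma_n=-\kappa_n/m_n^2$, of modulus at most $(m_n-1)/m_n^2\le\frac14$. Hence $|\partial_b\sigma_n|\le\frac54$.
\end{proof}

\subsection*{Leaves}
Put $s=\sigma\circ\iota$. By \eqref{eq:sigma} and $T^{-1}\iota=\iota T$,
\begin{equation}\label{eq:s}
0\le s\le\frac{b^2}{1+b^2},\qquad s>0\ \text{ and }\ \frac1{s(p)}=2+b^{-2}-s(Tp)\quad(b\ne0).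
\end{equation}
An \emph{unstable leaf} is the graph $a=\psi(b)$ of a solution of $\psi'=\sigma(\psi,b)$, and a \emph{stable leaf} is the graph $b=\varphi(a)$ of a solution of $\varphi'=s(a,\varphi)$. The right-hand sides are continuous, bounded, and $1$-Lipschitz in the unknown, so solutions are unique and defined on all of $\mathbb R$, and each point of the plane lies on exactly one leaf of each kind. The map $\iota$ exchanges the two families and $p\mapsto-p$ preserves each. The axis $\{a=0\}$ is an unstable leaf and the axis $\{b=0\}$ is a stable leaf. For two stable leaves $\varphi_1<\varphi_2$ we have $|(\varphi_2-\varphi_1)'|\le\varphi_2-\varphi_1$, and likewise for two unstable leaves $\psi_1<\psi_2$; that is,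
\begin{equation}\label{eq:gron}
\Bigl|\frac d{da}\log(\varphi_2-\varphi_1)\Bigr|\le1,\qquad\Bigl|\frac d{db}\log(\psi_2-\psi_1)\Bigr|\le1 .
\end{equation}

Label stable leaves by their intersection with the $b$-axis: $\lambda(p)=\varphi(0)$, where $\varphi$ is the stable leaf through $p$. By \eqref{eq:gron}, for fixed $a$ the map $b\mapsto\lambda(a,b)$ is an increasing bijection of $\mathbb R$ with
\begin{equation}\label{eq:lambda}
e^{-|a|}(b'-b)\le\lambda(a,b')-\lambda(a,b)\le e^{|a|}(b'-b)\qquad(b<b').
\end{equation}
If $\varphi$ is the leaf through $(a,b)$, then $\lambda(a,b)=\lambda(a',\varphi(a'))$ and $|\varphi(a')-b|\le|a-a'|$, so $|\lambda(a,b)-\lambda(a',b)|\le e^{|a'|}|a-a'|$. Thus $\lambda$ is locally Lipschitz on $\mathbb R^2$. A set is \emph{stable-saturated} (\emph{unstable-saturated}) if it is a union of stable (unstable) leaves. A stable-saturated Borel set has the form $\lambda^{-1}(E)$ with $E\subset\mathbb R$ Borel, and by \eqref{eq:lambda}, (L) and Fubini's theorem on vertical lines it is null (conull) if and only if $E$ is.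

The singular line of $T$ is itself a stable leaf. So it never cuts another stable leaf, and whole leaves travel together.

\begin{lemma}\label{lem:contract}
Let $p,q$ lie on one stable leaf, let $m\ge0$, and put $\Delta_j=y_j(q)-y_j(p)$.
\begin{itemize}
\item[(i)] If $T^mp$ is defined, then so is $T^mq$, and the two points lie on one stable leaf. For $0\le j\le m$ the numbers $y_j(p),y_j(q)$ have the same sign in $\{-,0,+\}$, and $\Delta_j$ lies between $0$ and $\Delta_{j-1}$.
\item[(ii)] If $p\in\mathcal D^+$, then $q\in\mathcal D^+$; if moreover $\liminf_n|y_n(p)|<\infty$, then $\Delta_n\to0$.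
\end{itemize}
\end{lemma}

\begin{proof}
(i) Every stable leaf other than $\{b=0\}$ lies in $\{b>0\}$ or in $\{b<0\}$, so two points of one leaf have second coordinates of the same sign. Let $b=\varphi(a)$ be a leaf with $b\ne0$. The first coordinate $\varphi(a)$ of its image under $T$ is strictly increasing in $a$, since $s>0$, so the image is a $C^1$ graph over an interval. The matrix $DT$ maps the tangent $(1,s)$ to $(s,\,(2+b^{-2})s-1)$, whose slope $db/da$ is $2+b^{-2}-1/s(p)=s(Tp)$ by \eqref{eq:s}. By uniqueness of solutions, the image lies in one stable leaf. Induction on $j$ shows that $T^jp=(y_{j-1}(p),y_j(p))$ and $T^jq$ are defined and lie on one stable leaf for $0\le j\le m$. This leaf is a graph with slopes in $[0,1)$, which gives the claim on $\Delta_j$.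

(ii) The first claim follows from (i). If $|y_n(p)|\le M$, then on the arc of the leaf between $T^np$ and $T^nq$ the monotone coordinate $b$ satisfies $|b|\le M':=M+|\Delta_{-1}|$, so $|\Delta_n|\le\frac{M'^2}{1+M'^2}|\Delta_{n-1}|$ by \eqref{eq:s}. If this happens for infinitely many $n$, the nonincreasing sequence $|\Delta_n|$ tends to $0$.
\end{proof}

Conjugating by $\iota$ gives the same statements for unstable leaves and negative times. Contraction in (ii) is gained only at visits to a bounded range of heights, which is why recurrence has to come first.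

\begin{lemma}[Zero--one law]\label{lem:01}
Let $A^s$ be a stable-saturated Borel set and $A^u$ an unstable-saturated Borel set with $\mu(A^s\triangle A^u)=0$. Then $A^s$ is null or conull.
\end{lemma}

\begin{proof}
Write $A^s=\lambda^{-1}(E)$; we show that $E$ is null or conull. The idea is to test $E$ along a typical unstable leaf close to the $b$-axis, which crosses all stable leaves with label in a long interval.

Let $\psi_c$ be the unstable leaf with $\psi_c(0)=c$. By \eqref{eq:gron}, for each $b$ the map $c\mapsto\psi_c(b)$ is a bi-Lipschitz bijection of $\mathbb R$, and $(c,b)\mapsto(\psi_c(b),b)$ is a homeomorphism of the plane. The preimage of $A^s\triangle A^u$ under this homeomorphism is a Borel set whose horizontal sections are null for a.e.\ $b$, by (L). So it is null, and for a.e.\ $c$ the point $(\psi_c(b),b)$ lies outside $A^s\triangle A^u$ for a.e.\ $b$. Fix such a $c$ and put $\Lambda(b)=\lambda(\psi_c(b),b)$. The leaf $\psi_c$ is contained in $A^u$ or disjoint from it, so $\Lambda^{-1}(E)$ is conull or null in $\mathbb R$. The map $\Lambda$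 is locally Lipschitz and its range is an interval $I_c$. By (L), $I_c\setminus E=\Lambda(\mathbb R\setminus\Lambda^{-1}E)$ is null in the first case and $I_c\cap E=\Lambda(\Lambda^{-1}E)$ is null in the second.

Let $M>0$. Comparing $\psi_c$ with the leaf $\psi_0\equiv0$ in \eqref{eq:gron} gives $|\psi_c(b)|\le e^{|b|}|c|$. Since $\lambda$ is continuous and $\lambda(0,b)=b$, we get $\lambda(\psi_c(b),b)\to b$ as $c\to0$ for $b=\pm(M+1)$, so $I_c\supset[-M,M]$ for small $|c|$. Hence $E\cap[-M,M]$ is null or of full measure in $[-M,M]$ for every $M$, and $E$ is null or conull.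
\end{proof}

\section{Hopf's argument}\label{sec:hopf}

Let $g(a,b)=e^{-|a|-|b|}$, a positive integrable function with Lipschitz logarithm and $g\circ\iota=g$. Let
\[
\mathcal R^+=\{p\in\mathcal D^+:\liminf_{n\to\infty}|T^np|<\infty\},\qquad \mathcal R^-=\iota\mathcal R^+;
\]
the set $\mathcal R^-$ is defined by the same condition for $n\to-\infty$. These are Borel sets. By Lemma~\ref{lem:contract}, $|T^nq-T^np|$ is bounded when $p\in\mathcal D^+$ and $q$ lies on its stable leaf, so $\mathcal R^+$ is stable-saturated and $\mathcal R^-$ is unstable-saturated.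

\begin{proposition}\label{prop:dich}
The set $\mathcal R^+$ is null or conull.
\end{proposition}

\begin{proof}
Let $\mathcal D=\mathcal C\sqcup\mathcal W$ be the Hopf decomposition of $T$. By (E1), $g(T^np)\to0$, that is $|T^np|\to\infty$, as $n\to\pm\infty$ for a.e.\ $p\in\mathcal W$. By (E2) applied to the intersections of $\mathcal C$ with the disks of integer radius centered at the origin, a.e.\ $p\in\mathcal C$ returns infinitely often to a bounded set in both time directions. So $\mathcal R^+$ and $\mathcal R^-$ both agree with $\mathcal C$ up to null sets, and Lemma~\ref{lem:01} applies.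
\end{proof}

The extra factor $R$ of Theorem~\ref{thm:product} costs almost nothing in Hopf's argument, so we include it at once; for Theorem~\ref{thm:main} take $X$ to be a point.

\begin{proposition}\label{prop:hopf}
Assume that $\mathcal R^+$ is conull. Then for every $R$ as in Theorem~\ref{thm:product}, the map $S=T\times R$ is conservative and ergodic for $\mu\times\nu$.
\end{proposition}

\begin{proof}
The function $G(p,x)=g(p)$ is positive, and it is integrable because $\nu$ is finite. For $p\in\mathcal R^+$ we have $\sum_{n\ge0}g(T^np)=\infty$, since $g$ is bounded below on bounded sets. By (E1) the dissipative part $\mathcal W$ of $S$ is null, so $S$ is conservative.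

Let $\chi\in C_c(\mathbb R^2)$ and let $\theta$ be a bounded measurable function on $X$, both real valued. Put $f(p,x)=g(p)\chi(p)\theta(x)$ and
\[
\varrho_n^\pm(p,x)=\sum_{j<n}(g\chi)(T^{\pm j}p)\,\theta(R^{\pm j}x)\Big/\sum_{j<n}g(T^{\pm j}p).
\]
By (E3), $\varrho_n^+$ and $\varrho_n^-$ converge a.e.\ to the same bounded function $f^*$, the conditional expectation of $\chi\theta$ on $\mathcal I$ for the measure $g\mu\times\nu$. Invertibility of $R$ is needed here, for the backward ratios.

Fix $x$, let $p\in\mathcal R^+$ and let $q$ be on the stable leaf of $p$; write $p_j=T^jp$, $q_j=T^jq$. By Lemma~\ref{lem:contract}(ii), $|q_j-p_j|\to0$. Hence $g(q_j)/g(p_j)\to1$ and, as $\chi$ is bounded and uniformly continuous,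
\[
(g\chi)(q_j)-(g\chi)(p_j)=(\chi(q_j)-\chi(p_j))\,g(q_j)+\chi(p_j)\,(g(q_j)-g(p_j))=o(1)\,g(p_j).
\]
The bounded weights $\theta(R^jx)$ are the same for $p$ and $q$. Since $\sum_jg(p_j)=\infty$, the numerators of $\varrho_n^+(p,x)$ and $\varrho^+_n(q,x)$ differ by $o(1)\sum_{j<n}g(p_j)$, and the quotient of the denominators tends to $1$. As the ratios are bounded, $\varrho_n^+(q,x)-\varrho_n^+(p,x)\to0$. Therefore, for real $\alpha$,
\[
A^s_{x,\alpha}=\{p\in\mathcal R^+:\lim\varrho^+_n(p,x)\text{ exists and is}>\alpha\}
\]
is a stable-saturated Borel set. Conjugating by $\iota$, the set $A^u_{x,\alpha}\subset\mathcal R^-$ defined in the same way by $\varrho_n^-$ is an unstable-saturated Borel set.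

By Fubini's theorem, for a.e.\ $x$ both limits exist and equal $f^*(p,x)$ for a.e.\ $p$. For such $x$ the sets $A^s_{x,\alpha}$ and $A^u_{x,\alpha}$ agree up to null sets with $\{p:f^*(p,x)>\alpha\}$, which is then null or conull for every $\alpha$ by Lemma~\ref{lem:01}. So $f^*(\cdot,x)$ is a.e.\ constant, and $f^*(p,x)=\phi(x)$ a.e., where $\phi(x)=\int f^*(p,x)g(p)\,d\mu(p)/\int g\,d\mu$ is measurable. Invariance of $f^*$ under $S$ gives $\phi\circ R=\phi$ a.e., and $\phi$ is constant because $R$ is ergodic.

The products $\chi\theta$ span a dense subspace of $L^1(g\mu\times\nu)$, conditional expectation is a contraction of this space, and the constants form a closed subspace. So the conditional expectation on $\mathcal I$ of every function in $L^1(g\mu\times\nu)$ is constant. For an invariant set $A$ this applies to $1_A$, which is its own conditional expectation; hence $A$ is null or conull.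
\end{proof}

Ergodicity of $R$ cannot be dropped, since $\mathcal D\times A$ is $S$-invariant for every $R$-invariant set $A$. It remains to prove that $\mathcal R^+$ is not null.

\section{The set $K$ and a second moment bound}\label{sec:K}

We want infinitely many visits to a bounded set $K$ for a set of starting points of positive measure. Divergence of the expected number of visits is not enough in general, since the expectation may come from rare orbits that make many visits. A second moment bound excludes this, and it needs a renewal property: from $K$ the future should look as it did at the start. By Lemma~\ref{lem:contract}(i), an event described by the signs of $y_0,y_1,\dots$ depends only on the stable leaf. So we look for a bounded set described by signs. Let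
\[
K=\Bigl\{(a,b):\ a>0,\ b>0,\ 2b-\frac1b-a<0,\ 2a-\frac1a-b<0\Bigr\}.
\]
By \eqref{eq:rec}, $T^\ell p\in K$ if and only if $(y_{\ell-2},y_{\ell-1},y_\ell,y_{\ell+1})$ has signs $(-,+,+,-)$: the particle spends exactly two steps on the positive side. For example, with $y=1/\sqrt2$ the sequence $y,y,-y,-y$, repeated, solves \eqref{eq:rec} and visits $K$ every four steps. The set $K$ is open and $\iota K=K$; see Figure~\ref{fig:K}. Put $I=(0,1/\sqrt2)$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=3]
\fill[gray!25] (0,0) -- (0.7071,0) -- plot[domain=0.7071:1,samples=30] ({\x},{2*\x-1/\x}) -- plot[domain=1:0.7071,samples=30] ({2*\x-1/\x},{\x}) -- cycle;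
\draw[->] (-0.55,0) -- (1.4,0) node[right] {$a$};
\draw[->] (0,-0.55) -- (0,1.4) node[above] {$b$};
\draw[thick] plot[domain=0.6:1.1,samples=40] ({2*\x-1/\x},{\x}) node[right] {$a=2b-1/b$};
\draw[thick,dashed] plot[domain=0.6:1.1,samples=40] ({\x},{2*\x-1/\x}) node[above] {$b=2a-1/a$};
\draw[very thick] (0,0) -- (0,0.7071) node[midway,left] {$I$};
\node at (0.42,0.42) {$K$};
\end{tikzpicture}
\caption{The set $K$ (shaded) is bounded by two stable leaves, the axis $b=0$ and the solid curve, and by two unstable leaves, the axis $a=0$ and the dashed curve. The curved sides meet at $(1,1)$. The stable leaves that meet $K$ are those that cross the $b$-axis in $I=(0,1/\sqrt2)$.}\label{fig:K}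
\end{figure}

\begin{lemma}\label{lem:K}
\begin{itemize}
\item[(a)] $K\subset(0,1)^2$.
\item[(b)] $\lambda(K)\subset I$, and for every Borel set $E\subset I$,
\begin{equation}\label{eq:KE}
\frac1{e\sqrt2}\,|E|\le\mu(K\cap\lambda^{-1}E)\le e\,|E|.
\end{equation}
\item[(c)] For $\ell\ge2$ the open set $T^{-\ell}K$ is stable-saturated, and $T^\ell K=\iota T^{-\ell}K$ is unstable-saturated.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Adding the last two inequalities gives $a+b<\frac1a+\frac1b=\frac{a+b}{ab}$, so $ab<1$. By symmetry let $b\ge a$. Then $a<1$, and $b\ge1$ would give $2b<a+\frac1b<2$.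

(b) The function $b\mapsto2b-1/b$ is an increasing bijection $(0,\infty)\to\mathbb R$, so the curve $\{2b-1/b=a,\ b>0\}$ is a graph over the $a$-axis, of slope $db/da=1/(2+b^{-2})$. The map $T$ sends it into $\{b=0\}$, where $s=0$, so by \eqref{eq:s} this slope equals $s$. The curve is therefore a stable leaf, with label $1/\sqrt2$. The points with $b>0$ and $2b-1/b-a<0$ are those strictly between this leaf and $\{b=0\}$, that is, those with $\lambda\in I$. Hence $K=\{\lambda\in I,\ a>0,\ 2a-1/a<b\}$. If $0<a<1/\sqrt2$ and $\lambda(a,b)\in I$, then $2a-1/a<0<b$ and $(a,b)\in K$. So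
\[
\lambda^{-1}(E)\cap\{0<a<1/\sqrt2\}\ \subset\ K\cap\lambda^{-1}(E)\ \subset\ \lambda^{-1}(E)\cap\{0<a<1\}.
\]
For $0<a<1$ the vertical section of $\lambda^{-1}(E)$ has measure between $|E|/e$ and $e|E|$, by \eqref{eq:lambda} and (L). Integrate in $a$.

(c) The set $T^{-\ell}K$ is the set where $T^{\ell+1}$ is defined and $y_{\ell-2},\dots,y_{\ell+1}$ have prescribed signs. For $\ell\ge2$ these indices are nonnegative, and Lemma~\ref{lem:contract}(i) applies with $m=\ell+1$. Finally $T^{-\ell}\iota p=\iota T^\ell p$ and $\iota K=K$ give $T^\ell K=\iota T^{-\ell}K$.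
\end{proof}

Let $\mathbb P$ and $\mathbb E$ refer to the random starting point $(0,t)$, where $t$ has the Cauchy density $\rho(t)=\frac1{\pi(1+t^2)}$. In this section we use only that $|\rho'/\rho|=\frac{2|t|}{1+t^2}\le1$ and that $\rho\ge\frac2{3\pi}$ on $I$. Let
\[
N_L(p)=\sum_{\ell=2}^L1_{T^{-\ell}K}(p),\qquad \mu_\ell=\mu(K\cap T^{-\ell}K).
\]
By Lemma~\ref{lem:K}(c), $N_L(p)$ depends only on $\lambda(p)$. Also $K\cap T^{-\ell}K=K\cap\lambda^{-1}E$ with $E=\{t\in I:(0,t)\in T^{-\ell}K\}$, so \eqref{eq:KE} gives
\begin{equation}\label{eq:muP}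
\mu_\ell\le e|E|\le\tfrac{3\pi e}2\,\mathbb P(T^{-\ell}K)\qquad(\ell\ge2).
\end{equation}

To compare the future after a visit to $K$ at time $i$ with the future at time $0$, we need the shape of the image of the $b$-axis under $T^i$. For $i=1$ the axis is cut at $t=0$, and $y_1=2t-1/t$ maps each half-line increasingly onto $\mathbb R$. This persists.

\begin{lemma}[Full branches]\label{lem:branch}
Let $i\ge1$ and let $V$ be a component of the open set of $t$ for which $T^i(0,t)$ is defined. Then $y_i:V\to\mathbb R$ is an increasing bijection, $\Gamma=T^i(\{0\}\times V)$ is a graph $a=\psi(b)$, $b\in\mathbb R$, with $0\le\psi'\le\psi^2/(1+\psi^2)$, and the image under $y_i$ of the measure $\rho\,dt$ on $V$ has a density $q$ with $|(\log q)'|\le2$.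
\end{lemma}

\begin{proof}
On $V$ we have $D_j=dy_j/dt\ge1$ for $0\le j\le i$. Let $t_0$ be a finite left endpoint of $V$ and let $j\le i-1$ be the first index with $y_j(t_0)=0$. Then $y_j$ and $v_j$ are continuous at $t_0$, and $y_j\to0+$ as $t\downarrow t_0$ because $y_j$ increases on $V$. By \eqref{eq:rec}, $v_{j+1}\to-\infty$ and $y_{j+1}\to-\infty$. If $v_k,y_k\to-\infty$, then $1/y_k\to0$ and $v_{k+1},y_{k+1}\to-\infty$. So $y_i\to-\infty$. At a finite right endpoint $y_j\to0-$, and all signs are reversed. As $t\to\pm\infty$ we have $y_0=v_0=t\to\pm\infty$, and the same induction gives $y_i\to\pm\infty$. So $y_i$ is onto. By Lemma~\ref{lem:dist} with $c=0$, $\psi'=D_{i-1}/D_i=\sigma_i(\psi,b)$, which lies in the stated range. Finally $q(b)=\rho(t)/D_i(t)$ at $b=y_i(t)$, and $(\log q)'=(\rho'/\rho)/D_i-X_i$ has modulus at most $2$.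
\end{proof}

\begin{lemma}\label{lem:second}
There is an absolute constant $C_0$ with $\mathbb EN_L^2\le\mathbb EN_L+2C_0(\mathbb EN_L)^2$ for all $L\ge2$.
\end{lemma}

\begin{proof}
Visits at times $i$ and $i+1$ are incompatible: $T^ip\in K$ forces $y_{i+1}<0$ and $T^{i+1}p\in K$ forces $y_{i+1}>0$. So two visits at times $2\le i<j\le L$ have $2\le j-i\le L$, and expanding the square gives
\[
\mathbb EN_L^2\le\mathbb EN_L+2\sum_{i=2}^L\mathbb E\bigl[1_{T^{-i}K}\;N_L\circ T^i\bigr].
\]
It suffices to show $\mathbb E[1_{T^{-i}K}\,N_L\circ T^i]\le C_0\,\mathbb P(T^{-i}K)\,\mathbb EN_L$ for $i\ge2$, and we do this branch by branch.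

Let $V,\Gamma,\psi,q$ be as in Lemma~\ref{lem:branch}. The functions $y_{i-2},y_{i-1}$ are continuous and nonzero on $V$, so their signs are constant. If the signs are not $(-,+)$, then $\Gamma\cap K=\emptyset$. If they are, then $\psi>0$, and $(\psi(b),b)\in K$ if and only if $b>0$ and $2b-1/b-\psi(b)<0$. On $b>0$ this function has derivative $2+b^{-2}-\psi'>0$, and it is negative for $b\le1/\sqrt2$. With Lemma~\ref{lem:K}(a), $\Gamma\cap K=\{0<b<b^*\}$ with $1/\sqrt2<b^*\le1$: the branch crosses $K$ from bottom to top.

On $(0,b^*)$ we have $\sup q\le e^2\inf q\le\sqrt2e^2\int_0^{b^*}q\,db$, hence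
\[
\int_0^{b^*}N_L(\psi(b),b)\,q(b)\,db\le\sqrt2e^2\Bigl(\int_0^{b^*}q\,db\Bigr)\int_0^{b^*}N_L(\psi(b),b)\,db .
\]
Now slide $\Gamma\cap K$ along stable leaves to the $b$-axis. For $b<b'$ in $(0,b^*)$ put $a=\psi(b)$, $a'=\psi(b')$. Since $\psi<1$ on $\Gamma\cap K$, we have $\psi'\le\frac12$ there and $0\le a'-a\le\frac12(b'-b)$. The stable leaf $\varphi$ through $(a,b)$ satisfies $\varphi(a')\le b+(a'-a)$, so $b'-\varphi(a')\ge\frac12(b'-b)$, and \eqref{eq:lambda} gives
\[
\lambda(a',b')-\lambda(a,b)=\lambda(a',b')-\lambda(a',\varphi(a'))\ge\frac1{2e}(b'-b).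
\]
So $b\mapsto\lambda(\psi(b),b)$ maps $(0,b^*)$ injectively into $I$ with a $2e$-Lipschitz inverse. Since $N_L(p)=N_L(0,\lambda(p))$, fact (L) applied to the level sets of $N_L$ gives
\[
\int_0^{b^*}N_L(\psi(b),b)\,db\le2e\int_IN_L(0,t)\,dt\le3\pi e\,\mathbb EN_L .
\]
Summing over $V$, where $\sum_V\int_0^{b^*}q\,db=\mathbb P(T^{-i}K)$, we obtain the claim with $C_0=3\sqrt2\pi e^3$.
\end{proof}

\begin{corollary}\label{cor:PZ}
If $\sum_\ell\mu_\ell=\infty$, then $\mathcal R^+$ is not null.
\end{corollary}

\begin{proof}
By \eqref{eq:muP}, $\mathbb EN_L\to\infty$. By (PZ) and Lemma~\ref{lem:second}, $\mathbb P(N_L\ge\frac12\mathbb EN_L)\ge\frac1{4(1+2C_0)}$ as soon as $\mathbb EN_L\ge1$. With $N_\infty=\lim N_L$ this gives $\mathbb P(N_\infty\ge M)\ge\frac1{4(1+2C_0)}$ for every $M$, hence $\mathbb P(N_\infty=\infty)>0$. The set $\{p:N_\infty(p)=\infty\}$ has the form $\lambda^{-1}(E)$ with $|E|>0$, so it is not null. It is contained in $\mathcal D^+$, and in $\mathcal R^+$ because $K$ is bounded.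
\end{proof}

\section{Exact Cauchy laws}\label{sec:cauchy}

\subsection*{The first step by hand}
Let $t=\cot\vartheta$ with $\vartheta$ uniform on $(0,\pi)$; then $t$ has density $\rho$. Starting from $(0,t)$ we have $v_0=t$ and
\[
v_1=t-\frac1t=\cot\vartheta-\tan\vartheta=2\cot2\vartheta .
\]
Since $2\vartheta$ is uniform modulo $\pi$, the velocity $v_1$ is $2$ times a standard Cauchy variable. The scale $2$ can be read off by substituting $t=i$: $i-1/i=2i$. The explanation is that $z\mapsto z-1/z$ maps $\mathbb H$ to itself and that $\rho=P_i$ is the Poisson kernel at $i$.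

\begin{lemma}\label{lem:pick}
Let $f$ be a rational function with real coefficients that maps $\mathbb H$ into $\mathbb H$, and let $J$ be a bounded interval. Then for $z\in\mathbb H$,
\begin{equation}\label{eq:poisson}
\int_{\mathbb R}1[f(t)\in J]\,P_z(t)\,dt=\int_JP_{f(z)}(x)\,dx .
\end{equation}
\end{lemma}

\begin{proof}
The function $\omega_J(w)=\int_JP_w(x)\,dx$ is harmonic on $\mathbb H$ with values in $[0,1]$; it is $1/\pi$ times the angle under which $J$ is seen from $w$, so $\omega_J(w)\to1_J(x)$ as $w\to x\in\mathbb R\setminus\partial J$. Hence $\omega_J\circ f$ is bounded and harmonic, and tends to $1[f(t)\in J]$ at every real $t$ that is not a pole of $f$ and has $f(t)\notin\partial J$. A real constant does not map $\mathbb H$ into $\mathbb H$, so $f$ is nonconstant and there are finitely many exceptions. Apply (C2).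
\end{proof}

Run the recursion from a complex point: $w_{-1}=0$, $w_0=z\in\mathbb H$, $w_{n+1}=2w_n-1/w_n-w_{n-1}$. With $d_n=\operatorname{Im}(w_n-w_{n-1})$ we have $d_0=\operatorname{Im}z>0$ and $d_{n+1}=d_n+\operatorname{Im}w_n/|w_n|^2$, while $\operatorname{Im}w_n=d_0+\dots+d_n$. By induction $w_n$ and $w_n-w_{n-1}$ stay in $\mathbb H$. So the real rational functions $y_n(t)$ and $v_n(t)$, the position and velocity at time $n$ of the orbit of $(0,t)$, map $\mathbb H$ into $\mathbb H$, and Lemma~\ref{lem:pick} applies to them. The sign of the force is decisive here, because $-1/w$ preserves $\mathbb H$ and $1/w$ does not; the same sign made the coefficient in \eqref{eq:D} larger than $2$.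

\subsection*{The scales}
For $z=i\eta$ with $\eta>0$ we have $w_n=i\eta_n$, where, with $\eta_{-1}=0$ and $\delta_n=\eta_n-\eta_{n-1}$,
\[
\delta_0=\eta_0=\eta,\qquad\delta_{n+1}=\delta_n+\frac1{\eta_n}.
\]
On the imaginary axis the force is repulsive and has no singularity. For $\eta=1$ we get $\delta_1=2$, as above, and $\eta_1=3$. By \eqref{eq:poisson} at $z=i$, under $\mathbb P$ the variables $y_n$ and $v_n$ have the Cauchy densities $P_{i\eta_n}$ and $P_{i\delta_n}$, with the sequences for $\eta=1$.

\begin{lemma}\label{lem:delta}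
For every $\eta>0$ we have $\eta_n\ge(n+1)\eta$ and $\delta_n\sim\sqrt{2\log n}$.
\end{lemma}

\begin{proof}
The $\delta_n$ increase and $\eta_n=\delta_0+\dots+\delta_n$, so $(n+1)\eta\le\eta_n\le(n+1)\delta_n$, and $\delta_n=\eta+\sum_{j<n}1/\eta_j\le C_\eta(1+\log(n+1))$. Hence $\log\eta_n\sim\log n$, the ratios $r_n=\delta_n/\eta_n$ tend to $0$, and $\sum r_n^2<\infty$, $\sum\eta_n^{-2}<\infty$. We show that the energy $\frac12\delta_n^2-\log\eta_n$ stays bounded. On the one hand $\delta_{n+1}^2-\delta_n^2=2r_n+\eta_n^{-2}$. On the other hand, for $n\ge1$ we have $0<r_n<1$ and $\sup_{n\ge1} r_n<1$, so $\log\eta_n-\log\eta_{n-1}=-\log(1-r_n)=r_n+O_\eta(r_n^2)$. Summing both, $\delta_{n+1}^2=2\log\eta_n+O_\eta(1)\sim2\log n$.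
\end{proof}

Summing $\delta_j\sim\sqrt{2\log j}$ gives $\eta_n\sim n\sqrt{2\log n}$, the scale quoted in Section~\ref{sec:recursion}. From now on $\eta_n,\delta_n$ refer to $\eta=1$.

\subsection*{Localizing the starting point}
The law of $v_n$ gives $\mathbb P(|v_n|\le1)\sim2/(\pi\delta_n)$, but we need this for orbits that start in $K$, that is, for $t\in I$. A Poisson kernel $P_z$ with $z$ close to $I$ is concentrated on $I$, so we need $v_n(z)$ off the imaginary axis. The asymptotics in Lemma~\ref{lem:delta} do not depend on $\eta$, and analyticity extends them.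

\begin{lemma}\label{lem:slowI}
Let $A_n=\{t:|v_n(t)|\le1\}$ and $\epsilon=\frac1{48}$. Then $|A_n\cap I|\ge\epsilon/\delta_n$ for large $n$, and $|\{t\in I:|y_n(t)|\le M\}|\le3M/(n+1)$ for all $M>0$ and $n\ge0$.
\end{lemma}

\begin{proof}
The functions $f_n=v_n/\delta_n:\mathbb H\to\mathbb H$ are holomorphic and $f_n(i)=i$. By the Schwarz--Pick theorem $f_n$ maps each closed hyperbolic ball around $i$ into itself, so $(f_n)$ is locally bounded. By Lemma~\ref{lem:delta}, $f_n(i\eta)\to i$ for every $\eta>0$, so every subsequential limit equals $i$ on the imaginary half-axis, hence everywhere. By Montel's theorem $f_n(z)\to i$ for all $z\in\mathbb H$. Since $\delta_n\to\infty$, we have $\delta_nP_{v_n(z)}(x)=\operatorname{Im}f_n(z)/(\pi|x/\delta_n-f_n(z)|^2)\to1/\pi$ uniformly for $|x|\le1$, and \eqref{eq:poisson} gives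
\begin{equation}\label{eq:limit}
\delta_n\int_{A_n}P_z(t)\,dt\to\frac2\pi\qquad\text{for every }z\in\mathbb H .
\end{equation}
Let $x_0=1/(2\sqrt2)$ be the midpoint of $I$ and $z=x_0+i\epsilon$. For $t\notin I$ we have $(t-x_0)^2\ge x_0^2=\frac18$, so $1+t^2\le1+2x_0^2+2(t-x_0)^2\le12(t-x_0)^2$ and $P_z(t)\le\epsilon/(\pi(t-x_0)^2)\le12\epsilon P_i(t)=\frac14P_i(t)$. By \eqref{eq:limit} at $z$ and at $i$,
\[
\delta_n\int_{A_n\cap I}P_z\,dt\ \ge\ \delta_n\int_{A_n}P_z\,dt-\frac{\delta_n}4\int_{A_n}P_i\,dt\ \longrightarrow\ \frac3{2\pi}>\frac1\pi .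
\]
As $P_z\le1/(\pi\epsilon)$, the first claim follows. For the second, $\mathbb P(|y_n|\le M)=\frac2\pi\arctan(M/\eta_n)\le\frac{2M}{\pi(n+1)}$ and $\rho\ge\frac2{3\pi}$ on $I$.
\end{proof}

\begin{proposition}\label{prop:slow}
There is $c>0$ such that for every $Q>0$ the sets
\[
B_n=\{p\in K\cap\mathcal D:\ |v_n(p)|\le2,\ |y_n(p)|\ge Q\}
\]
satisfy $\mu(B_n)\ge c/\sqrt{\log n}$ for all $n\ge n_Q$.
\end{proposition}

\begin{proof}
Let $E$ be the set of $t\in I$ such that $T^n(0,t)$ is defined, $|v_n(t)|\le1$ and $|y_n(t)|>Q+1$. Only finitely many $t$ fail the first condition, so by Lemmas \ref{lem:delta} and \ref{lem:slowI}, $|E|\ge\epsilon/\delta_n-3(Q+1)/(n+1)\ge\epsilon/(4\sqrt{\log n})$ for $n\ge n_Q$. Let $p=(a,b)\in K\cap\mathcal D$ with $t=\lambda(p)\in E$. Lemma~\ref{lem:contract}(i) for the points $(0,t)$ and $p$, with $\Delta_{-1}=a\in(0,1)$, gives $0\le\Delta_n\le\Delta_{n-1}\le1$. So the positions at time $n$ differ by $\Delta_n\in[0,1]$, the velocities differ by $\Delta_n-\Delta_{n-1}\in[-1,0]$, and $p\in B_n$. Apply \eqref{eq:KE}.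
\end{proof}

\section{Turning points and time reversal}\label{sec:turn}

\subsection*{The model}
Let $Z_n$ be a random walk on $\mathbb Z$, started at $0$, with independent, identically distributed, symmetric steps. Then $\mathbb P(Z_{2n}=0)=\sum_x\mathbb P(Z_n=x)\,\mathbb P(Z_n=-x)=\sum_x\mathbb P(Z_n=x)^2$, and the Cauchy--Schwarz inequality bounds this below by $\mathbb P(Z_n\in A)^2/\#A$ for every finite set $A$. A lower bound for the return probability thus comes from knowing only that the walk is in a set of controlled size. We imitate this. Symmetry is replaced by the reversal $\iota$. Independence of past and future is replaced by the product structure of the two foliations: $T^nK$ is unstable-saturated and $T^{-m}K$ is stable-saturated. The sites $x$ are replaced by cells that are invariant under $\iota$, and these must lie along the fixed line $\{a=b\}$ of $\iota$, where the velocity vanishes. This is why slow orbits matter: they are close in time to a turning point.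

Use the coordinates $u=\frac12(a+b)$, $v=b-a$. Then $da\,db=du\,dv$, $\iota(u,v)=(u,-v)$, and $T^np$ has coordinates $u_n=y_n-\frac12v_n$ and $v_n$. For integers $k\ge1$ let
\[
\Pi_k=\{k\le u<k+1,\ |v|\le1/k\},\qquad\Pi_{-k}=-\Pi_k,
\]
so that $\iota\Pi_k=\Pi_k$ for all $k$. The height $1/k$ is natural for two reasons. At position $k$ the velocity changes by about $1/k$ per step, so an orbit that turns cannot skip the strip. And the two foliations cross there at an angle of order $1/k$, so a leaf needs a $u$-distance of order $1$ to cross the strip.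

\subsection*{The angle between the leaves}
In terms of $e=1/\sigma-1$, equation \eqref{eq:sigma} reads $e(p)=a^{-2}+\gamma(e(T^{-1}p))$ with $\gamma(x)=x/(1+x)$. If $a$ were frozen at the value $Y$, the fixed point would solve $e^2/(1+e)=Y^{-2}$, so $e\approx1/Y$. A slow orbit keeps $a$ comparable to $Y$ for a time proportional to $Y$, and this is long enough to reach that order of magnitude.

\begin{lemma}\label{lem:slopes}
Let $c_1=\frac1{320}$, $C_1=21$. If $u\ge21$ and $|v|\le1$, then $c_1/u\le1-\sigma\le C_1/u$ and $c_1/u\le1-s\le C_1/u$.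
\end{lemma}

\begin{proof}
Since $\iota$ preserves $u$ and $|v|$, it suffices to treat $\sigma$. Let $Y=u(p)\ge21$, $M=\lfloor Y/10\rfloor\ge Y/20$, and $T^{-j}p=(x_j,x_{j-1})$ as in the proof of Proposition~\ref{prop:lip}. We have $|x_0-Y|\le\frac12$, $|x_0-x_{-1}|\le1$ and $x_{j+1}-x_j=x_j-x_{j-1}-1/x_j$. If $x_0,\dots,x_j\ge Y/2$ and $j<M$, then $|x_{i+1}-x_i|\le1+2(i+1)/Y\le2$ for $0\le i\le j$, so $|x_{j+1}-Y|\le\frac12+2M\le Y/2$. By induction $Y/2\le x_j\le2Y$ for $0\le j\le M$. Put $e^{(j)}=1/\sigma(T^{-j}p)-1>0$ for $0\le j\le M$. Since $1-\sigma=\gamma(1/\sigma-1)$, equation \eqref{eq:sigma} gives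
\[
e^{(j)}=x_j^{-2}+\gamma(e^{(j+1)})\quad(0\le j<M),\qquad\frac1{4Y^2}\le x_j^{-2}\le\frac4{Y^2}.
\]
The function $\gamma$ is increasing and $1$-Lipschitz on $[0,\infty)$, $\gamma<1$, $\gamma(1/i)=1/(i+1)$ and $\gamma(x)\ge x-x^2$.

\emph{Upper bound.} We claim $e^{(M-i)}\le\frac1i+\frac{4i}{Y^2}$ for $1\le i\le M$. For $i=1$ use $\gamma<1$. The inductive step is $e^{(M-i-1)}\le\frac4{Y^2}+\gamma(\frac1i)+\frac{4i}{Y^2}$. Hence $1-\sigma(p)=\gamma(e^{(0)})\le e^{(0)}\le\frac{20}Y+\frac{2}{5Y}\le\frac{21}Y$.

\emph{Lower bound.} We claim $e^{(M-i)}\ge z_i:=\frac i{8Y^2}$ for $0\le i\le M$. This holds for $i=0$. As $z_i\le\frac1{80Y}$, we have $z_i^2\le\frac1{8Y^2}$ and $e^{(M-i-1)}\ge\frac1{4Y^2}+z_i-z_i^2\ge z_{i+1}$. Hence $e^{(0)}\ge\frac1{160Y}$, and since $e^{(0)}\le\frac{21}Y\le1$, we get $1-\sigma(p)\ge\frac12e^{(0)}\ge\frac1{320Y}$.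
\end{proof}

We fix the constants
\[
c_2=\tfrac12c_1,\quad C_2=4C_1,\quad r=2+1/c_2,\quad C_3=2rC_2,\quad k_1=\lceil2r+21+8C_3\rceil,\quad Q=k_1+100,
\]
we take this $Q$ in the definition of $B_n$, and for integers $|k|\ge k_1$ we define the enlarged cells
\[
\widehat\Pi_k=\{|u-k|\le r,\ |v|\le C_3/|k|\}.
\]

\subsection*{Product structure}
The cell $\Pi_k$ has area $2/|k|$. The next lemma therefore says that, for normalized area near $\Pi_k$, the probability of $U\cap S$ is at least a constant times the product of the probabilities. The cell has to be enlarged because two leaves through $\Pi_k$ may meet outside it.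

\begin{lemma}\label{lem:product}
There is $c>0$ such that for $|k|\ge k_1$, every unstable-saturated Borel set $U$ and every stable-saturated Borel set $S$,
\[
\mu(U\cap S\cap\widehat\Pi_k)\ge c\,|k|\,\mu(U\cap\Pi_k)\,\mu(S\cap\Pi_k).
\]
\end{lemma}

\begin{proof}
The symmetry $p\mapsto-p$ reduces to $k\ge k_1$. On an unstable leaf $du=\frac12(1+\sigma)\,db$ and $dv=(1-\sigma)\,db$. So $du/db\in[\frac12,1]$, the leaf is a graph over $u\in\mathbb R$, and $1-\sigma\le dv/du\le2(1-\sigma)$; in particular $v$ is strictly increasing in $u$. Applying $\iota$, a stable leaf is a graph over $u$ with $1-s\le-dv/du\le2(1-s)$, and $v$ is strictly decreasing. Let $\Omega=\{|u-k|\le r,\ |v|\le1\}$. On $\Omega$ we have $u\ge21$ and $k/2\le u\le2k$, so Lemma~\ref{lem:slopes} gives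
\begin{equation}\label{eq:Omega}
\frac{c_2}k\le1-\sigma,\ 1-s\le\frac{2C_1}k,\qquad\frac{c_2}k\le\Bigl|\frac{dv}{du}\Bigr|\le\frac{C_2}k\ \text{ along leaves, on }\Omega .
\end{equation}
Let $J=[k-1/c_2,\;k+1+1/c_2]$; its points satisfy $|u-k|\le r-1$.

\emph{Step 1: labels.} A leaf meets the diagonal $\{v=0\}$ at most once. If it does, we call the value of $u$ at that point its \emph{label} (in this proof only), written $\xi$ for unstable and $\zeta$ for stable leaves; the leaf with label $\xi$ passes through $(a,b)=(\xi,\xi)$. Two facts follow from \eqref{eq:Omega}.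
\begin{itemize}
\item[(1)] \emph{A leaf through a point of $\Pi_k$ has a label in $J$.} Follow it in the direction in which $|v|$ decreases. While $u\in J$ and $v$ keeps its sign the leaf stays in $\Omega$, and $|v|\le1/k$ decreases at rate at least $c_2/k$. So $v$ vanishes within $u$-distance $1/c_2$ of a point of $[k,k+1)$.
\item[(2)] \emph{On a leaf with label in $J$, the points with $|u-k|\le r$ lie in $\widehat\Pi_k\subset\Omega$.} Start at $v=0$ and move a $u$-distance at most $2r$ inside $|u-k|\le r$. As long as $|v|\le1$ we have $|v|\le2rC_2/k=C_3/k<1$, so by continuity $|v|\le1$ is never violated.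
\end{itemize}

\emph{Step 2: labels versus distances.} Let $\Psi(\xi,b)$ be the $a$-coordinate at height $b$ of the unstable leaf with label $\xi$. For $\xi<\xi'$ in $J$,
\[
\Psi(\xi',\xi')-\Psi(\xi,\xi')=\xi'-\xi-\int_\xi^{\xi'}\sigma\,db=\int_\xi^{\xi'}(1-\sigma)\,db,
\]
the integrals being taken along the leaf $\xi$. On this arc $u\in[\xi,\xi']\subset J$, since $u=\xi$ at $b=\xi$ and $0<du/db\le1$. So the arc lies in $\Omega$ by (2), and the last integral lies between $\frac{c_2}k(\xi'-\xi)$ and $\frac{2C_1}k(\xi'-\xi)$. If $|b-k|\le r+1$, then $|b-\xi'|\le2r$, and \eqref{eq:gron} gives, with $c_4=c_2e^{-2r}$ and $C_4=2C_1e^{2r}$,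
\begin{equation}\label{eq:labels}
\frac{c_4}k(\xi'-\xi)\le\Psi(\xi',b)-\Psi(\xi,b)\le\frac{C_4}k(\xi'-\xi)\qquad(|b-k|\le r+1).
\end{equation}
Applying $\iota$, the stable leaves $b=\Phi(\zeta,a)$ with $\zeta\in J$ satisfy the same bounds for $|a-k|\le r+1$. Points of $\Omega$ have $|a-k|,|b-k|\le r+\frac12$.

\emph{Step 3: upper bounds in $\Pi_k$.} Let $\Xi=\{\xi\in J:(\xi,\xi)\in U\}$ and $Z=\{\zeta\in J:(\zeta,\zeta)\in S\}$; these are Borel sets. By (1), every point of $U\cap\Pi_k$ has the form $(\Psi(\xi,b),b)$ with $\xi\in\Xi$, and $b=u+\frac12v\in[k-\frac12,k+\frac32]$. By \eqref{eq:labels}, (L) and Fubini's theorem, and by the same argument with $a$ and $b$ exchanged,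
\begin{equation}\label{eq:upper}
\mu(U\cap\Pi_k)\le\frac{2C_4}k|\Xi|,\qquad\mu(S\cap\Pi_k)\le\frac{2C_4}k|Z|.
\end{equation}

\emph{Step 4: each unstable leaf spends length $c|Z|$ in $S$.} Let $\xi,\zeta\in J$. On the $\xi$-leaf $v$ increases with $u$ and vanishes at $u=\xi$; on the $\zeta$-leaf $v$ decreases and vanishes at $u=\zeta$. The difference of the two functions is strictly increasing and has opposite signs, or vanishes, at $\xi$ and $\zeta$. So the leaves meet exactly once, at a point with $u$ between $\xi$ and $\zeta$; thus $u\in J$, and the point lies in $\widehat\Pi_k$ by (2).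

Fix $\xi\in J$ and let $(a,b)$, $(a',b')$ with $b<b'$ be its intersections with the stable leaves $\zeta,\zeta'\in J$. Put $\tau=2C_1/k<1$. The arc of the $\xi$-leaf between the two points has $u\in J$, so it lies in $\Omega$, and $(1-\tau)(b'-b)\le a'-a\le b'-b$ by \eqref{eq:Omega}. The $\zeta$-leaf has slope at most $1$, so $\Phi(\zeta,a')\le b+(a'-a)\le b'$. On its arc over $[a,a']$ the coordinate $u$ therefore increases from $u(a,b)\in J$ to at most $\frac12(a'+b')\in J$; this arc lies in $\Omega$ too, and $\Phi(\zeta,a')\ge b+(1-\tau)(a'-a)\ge b+(1-\tau)^2(b'-b)$. Hence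
\[
0\le\Phi(\zeta',a')-\Phi(\zeta,a')=b'-\Phi(\zeta,a')\le\bigl(1-(1-\tau)^2\bigr)(b'-b)\le\frac{4C_1}k(b'-b),
\]
and the lower bound \eqref{eq:labels} for $\Phi$ gives $|\zeta-\zeta'|\le C_5(b'-b)$ with $C_5=4C_1/c_4$. So the set of heights $b$ at which the $\xi$-leaf meets the leaves with labels in $Z$ is mapped onto $Z$ by a $C_5$-Lipschitz map, and by (L) it has outer measure at least $|Z|/C_5$.

\emph{Step 5: integration.} The function $\Psi$ is continuous on $J\times[k-r-1,k+r+1]$, so $\mathcal G=\{(\xi,b):\xi\in\Xi,\ (\Psi(\xi,b),b)\in S\cap\widehat\Pi_k\}$ is a Borel set. By Step 4 its section over each $\xi\in\Xi$ has measure at least $|Z|/C_5$, so its area is at least $|\Xi||Z|/C_5$. For each $b$ the section $\{a:(a,b)\in U\cap S\cap\widehat\Pi_k\}$ contains the points $\Psi(\xi,b)$ with $(\xi,b)\in\mathcal G$, so by \eqref{eq:labels} and (L) its measure is at least $\frac{c_4}k|\{\xi:(\xi,b)\in\mathcal G\}|$. Integrating in $b$ and using \eqref{eq:upper},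
\[
\mu(U\cap S\cap\widehat\Pi_k)\ge\frac{c_4}{C_5k}|\Xi||Z|\ge\frac{c_4}{4C_4^2C_5}\,k\,\mu(U\cap\Pi_k)\,\mu(S\cap\Pi_k).\qedhere
\]
\end{proof}

\subsection*{Heights and times}
Three elementary estimates on \eqref{eq:rec} control where and when a slow orbit turns. The first says that an orbit that is high and slow has needed time to get there.

\begin{lemma}\label{lem:rise}
Let $p\in\mathcal D$ and $n\ge1$.
\begin{itemize}
\item[(i)] If $y_n=Y>0$, $v_n\le w$ with $w\ge0$, and $n(w+2n/Y)\le Y/2$, then $y_0\ge Y/2$.
\item[(ii)] If $p\in K$ and $|v_n|\le2$, then $|y_n|<6n$.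
\end{itemize}
\end{lemma}

\begin{proof}
(i) We argue downward in $j$. Suppose $y_i\ge Y/2$ for $j\le i\le n$, where $j\ge1$. Then $v_i=v_n+\sum_{l=i}^{n-1}1/y_l\le w+2n/Y$ for these $i$, so $y_{j-1}=Y-\sum_{i=j}^nv_i\ge Y-n(w+2n/Y)\ge Y/2$.

(ii) If $Y=y_n\ge6n$, then $n(2+2n/Y)\le3n\le Y/2$, so $y_0\ge3n$ by (i). If $y_n\le-6n$, the same applied to $-p$ gives $y_0\le-3n$. Both contradict $0<y_0<1$.
\end{proof}

For an integer $N$ let $\mathcal T_N=[N/300,\,338N]\cap\mathbb Z$ and $\mathcal K_N=\{k\in\mathbb Z:k_1\le|k|\le720N\}$. An orbit of speed at most $2$ at height $y$ loses or has lost its speed over a time of order $y$, during which the height changes by a bounded factor; this is the discrete counterpart of the conservation of $\frac12\dot y^2+\log|y|$.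

\begin{lemma}[Turning points]\label{lem:turn}
For $N$ large, $N\le n\le2N$ and $p\in B_n$ there are $n'\in\mathcal T_N$ and $k\in\mathcal K_N$ with $|n-n'|\le140|k|$ and $T^{n'}p\in\Pi_k$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:rise}(ii), $|y_n|<6n\le12N$. Replacing $p$ by $-p$ if necessary, which exchanges $\Pi_k$ and $\Pi_{-k}$, we may assume $y:=y_n\ge Q\ge100$; of the starting point we use only $y_0<1$, which holds in both cases. In both cases below we find $n'$ with $y_{n'}\ge y$ and $v_{n'}>0\ge v_{n'+1}=v_{n'}-1/y_{n'}$. Then $0<v_{n'}\le1/y_{n'}$, and $k=\lfloor u_{n'}\rfloor$ satisfies $y-2\le k\le u_{n'}\le y_{n'}$. Hence $v_{n'}\le1/k$, $T^{n'}p\in\Pi_k$ and $k\ge k_1$. It remains to bound $k$, $n'$ and $|n-n'|$. Note $e^4<55$.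

\emph{Case $0<v_n\le2$: the turn lies ahead.} Suppose $v_j>0$ for $n\le j\le m$. Then $y_j\ge y>0$ on this range, so $v_j$ decreases, $v_j\le2$ and $y_j\le y+2(j-n)$. Therefore
\[
2>v_n-v_m=\sum_{j=n}^{m-1}\frac1{y_j}\ge\int_0^{m-n}\frac{dx}{y+2x}=\frac12\log\frac{y+2(m-n)}y,
\]
so $y+2(m-n)\le55y$. Thus there is a first $n'\ge n$ with $v_{n'+1}\le0$, and $n'-n\le28y$, $y_{n'}\le55y$. We get $n'-n\le28(k+2)\le140k$, $k\le55\cdot12N$, and $N\le n'\le n+28\cdot6n\le338N$.

\emph{Case $-2\le v_n\le0$: the turn lies behind.} If $v_j\le0$ for all $1\le j\le n$, then $y_0\ge y_n>1$, a contradiction. Let $n'\in[1,n)$ be the largest index with $v_{n'}>0$. Then $y_{n'}\ge y_{n'+1}\ge\dots\ge y_n=y>0$, so $v_j$ decreases on $n'\le j\le n$, $-2\le v_j\le0$ for $n'<j\le n$, and $y_j\le y+2(n-j)$ for $n'\le j\le n$. Therefore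
\[
2\ge v_{n'+1}-v_n=\sum_{j=n'+1}^{n-1}\frac1{y_j}\ge\int_1^{n-n'}\frac{dx}{y+2x}=\frac12\log\frac{y+2(n-n')}{y+2},
\]
so $y_{n'}\le y+2(n-n')\le55(y+2)\le60y$. We get $k\le720N$ and $n-n'\le28(y+2)\le28(k+4)\le140k$, and $n'<2N$. It remains to show $n'\ge N/300$. If $28(y+2)\le N/2$, then $n'\ge N/2$. Otherwise $y>N/56-2$. Put $Y=y_{n'}\ge100$. If $n'\le Y/4$, then $n'(1/Y+2n'/Y)\le\frac14+\frac Y8\le\frac Y2$, and Lemma~\ref{lem:rise}(i) with $w=1/Y$ gives $y_0\ge Y/2>1$, a contradiction. So $n'>Y/4\ge y/4>N/224-\frac12\ge N/300$ for large $N$.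
\end{proof}

When orbit segments are glued at turning points, one orbit from $K$ to $K$ is counted once for each of its visits to a cell $\widehat\Pi_k$, with weight $|k|$. The total weight is at most proportional to the elapsed time, because an orbit at height $k$ crosses the cell in a bounded number of steps and then needs time of order $|k|$ before it can turn again.

\begin{lemma}[Counting]\label{lem:count}
For all $p\in K\cap\mathcal D$ and $N\ge300$, $\ \sum_{n\in\mathcal T_N}\sum_{|k|\ge k_1}|k|\,1_{\widehat\Pi_k}(T^np)\le CN$.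
\end{lemma}

\begin{proof}
If $T^np\in\widehat\Pi_k$ with $|k|\ge k_1\ge2r$, then $|k|/2\le|u_n|\le2|k|$, so $|k|\le2|u_n|$ and $T^np$ lies in $H=\{|u|\ge8C_3,\ |v|\le2C_3/|u|\}$. For given $n$ there are at most $2r+1$ such $k$. So it suffices to show $\sum_{n\in\mathcal T_N}|u_n|1_H(T^np)\le CN$. Call $n$ a \emph{hit} if $T^np\in H$.

Let $n$ be a hit and $h=|u_n|$. The set $H$ is invariant under $p\mapsto-p$, so for the following estimate let $u_n=h>0$. Then $|v_n|\le2C_3/h\le\frac14$ and $|y_n-h|\le\frac18$. Let $n\le i\le n+h/8$ and suppose $h/2\le y_l\le2h$ for $n\le l<i$. Then $|v_l|\le\frac14+2(l-n)/h\le\frac12$ for $n\le l\le i$, so $|y_i-h|\le\frac18+\frac h{16}$ and $|u_i-h|\le\frac38+\frac h{16}$. By induction $y_i,u_i\in[h/2,2h]$ for all such $i$, and $v_i=v_n-\sum_{l=n}^{i-1}1/y_l\le\frac{2C_3}h-\frac{i-n}{2h}$. If $i$ is a hit, then $v_i\ge-2C_3/u_i\ge-4C_3/h$, so $i-n\le12C_3$. Thus the hits in $[n,n+h/8]$ contribute at most $2(12C_3+1)h$ to the sum.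

Choose hits $n_1<\dots<n_d$ in $\mathcal T_N$ greedily: $n_1$ is the first hit, and $n_{j+1}$ is the first hit after $n_j+h_j/8$, where $h_j=|u_{n_j}|$. Every hit in $\mathcal T_N$ lies in some $[n_j,n_j+h_j/8]$. Now $\sum_{j<d}h_j/8\le n_d-n_1\le338N$, and $h_d\le6\cdot338N+1$ by Lemma~\ref{lem:rise}(ii).
\end{proof}

\subsection*{Divergence of the return series}

\begin{proposition}\label{prop:div}
For all large $N$, $\sum_{N/150\le\ell\le676N}\mu_\ell\ge c/\log N$. Consequently $\sum_\ell\mu_\ell=\infty$.
\end{proposition}

\begin{proof}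
Let $N$ be so large that $n\ge2$ for $n\in\mathcal T_N$ and that Proposition~\ref{prop:slow} and Lemmas \ref{lem:turn} and \ref{lem:count} apply. Put
\[
\Theta_k=\sum_{n\in\mathcal T_N}\mu(T^nK\cap\Pi_k)=\sum_{n\in\mathcal T_N}\mu(K\cap T^{-n}\Pi_k).
\]

\emph{Mass at the turning points.} By Lemma~\ref{lem:turn}, each $B_n$ with $N\le n\le2N$ is covered by the sets $K\cap T^{-n'}\Pi_k$ with $n'\in\mathcal T_N$, $k\in\mathcal K_N$, $|n-n'|\le140|k|$. A pair $(n',k)$ is used for at most $280|k|+1$ values of $n$. With Proposition~\ref{prop:slow},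
\[
\frac{cN}{\sqrt{\log N}}\le\sum_{n=N}^{2N}\mu(B_n)\le\sum_{k\in\mathcal K_N}(280|k|+1)\,\Theta_k\le281\sum_{k\in\mathcal K_N}|k|\Theta_k .
\]
Since $\mathcal K_N$ has at most $1440N$ elements, the Cauchy--Schwarz inequality gives
\[
\sum_{k\in\mathcal K_N}k^2\Theta_k^2\ge\frac1{1440N}\Bigl(\sum_{k\in\mathcal K_N}|k|\Theta_k\Bigr)^2\ge\frac{cN}{\log N}.
\]

\emph{Gluing.} For $m\ge2$ we have $T^{-m}K\cap\Pi_k=\iota(T^mK\cap\Pi_k)$, so $\mu(T^{-m}K\cap\Pi_k)=\mu(T^mK\cap\Pi_k)$. By Lemma~\ref{lem:K}(c), Lemma~\ref{lem:product} applies to $U=T^nK$ and $S=T^{-m}K$. Multiplying by $|k|$ and summing,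
\[
\Sigma:=\sum_{n,m\in\mathcal T_N}\ \sum_{k\in\mathcal K_N}|k|\,\mu(T^nK\cap T^{-m}K\cap\widehat\Pi_k)\ge c\sum_{k\in\mathcal K_N}k^2\Theta_k^2\ge\frac{cN}{\log N}.
\]

\emph{Removing multiplicities.} As $T$ is a measure-preserving bijection of $\mathcal D$, $\mu(T^nK\cap T^{-m}K\cap\widehat\Pi_k)=\mu(K\cap T^{-(n+m)}K\cap T^{-n}\widehat\Pi_k)$. Group the terms by $\ell=n+m\in[N/150,676N]$; for given $\ell$ each $n$ occurs at most once. By Lemma~\ref{lem:count},
\[
\Sigma\le\sum_{N/150\le\ell\le676N}\ \int_{K\cap T^{-\ell}K}\ \sum_{n\in\mathcal T_N}\sum_{k\in\mathcal K_N}|k|\,1_{\widehat\Pi_k}(T^np)\,d\mu(p)\le CN\sum_{N/150\le\ell\le676N}\mu_\ell .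
\]
This proves the first claim. For $N=10^{6j}$ the ranges of $\ell$ are pairwise disjoint, because $150\cdot676<10^6$. Hence $\sum_\ell\mu_\ell\ge\sum_{j\ge j_0}c/(6j\log10)=\infty$.
\end{proof}

The rate in Proposition~\ref{prop:slow} cannot be weakened in this argument: a lower bound $c(\log n)^{-\alpha}$ would lead to the series $\sum_jj^{-2\alpha}$, which converges for $\alpha>\frac12$.

\section{Proofs of the theorems}\label{sec:end}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
By Proposition~\ref{prop:div} and Corollary~\ref{cor:PZ}, $\mathcal R^+$ is not null. By Proposition~\ref{prop:dich} it is conull. Proposition~\ref{prop:hopf}, with $X$ a single point, shows that $T$ is conservative and ergodic, and $T$ is $F$ in area-preserving linear coordinates.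
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:product}]
Since $\mathcal R^+$ is conull, the first assertion is Proposition~\ref{prop:hopf}.

\emph{Powers.} The maps $T^k$ and $T^{-k}$ have the same invariant sets, so let $k\ge1$. Let $R$ be the map $j\mapsto j+1$ on $\mathbb Z/k$ with the uniform measure; it is ergodic. If $T^kA=A$, then $\bigcup_{j=0}^{k-1}T^jA\times\{j\}$ is invariant under $T\times R$, hence null or conull, and so is its slice $A$ over $j=0$.

\emph{Eigenfunctions.} Let $f\circ T=\zeta f$ with $0\ne f\in L^\infty(\mu)$ complex valued. Since $f\circ T$ and $f$ have the same essential supremum norm, $|\zeta|=1$. Let $X$ be the closed subgroup of the unit circle generated by $\zeta$, with Haar measure, and $Rx=\zeta x$. This is a generator of a finite cyclic group acting by translation, or an irrational rotation of the circle, and it is ergodic. The function $f(p)\bar x$ is invariant under $T\times R$, hence equal a.e.\ to a constant $\kappa$, and $\kappa\ne0$ because $f\neq0$. Choose $p$ with $f(p)\bar x=\kappa$ for a.e.\ $x$. Then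 a.e.\ $x$ equals one value, so Haar measure is a point mass, $X=\{1\}$, $\zeta=1$ and $f=\kappa$ a.e.

\emph{Invariant measures.} A $\sigma$-finite absolutely continuous measure has the form $\phi\mu$ with $0\le\phi<\infty$ a.e. Its image under $T$ is $(\phi\circ T^{-1})\mu$. If it is invariant, then $\phi\circ T^{-1}=\phi$ a.e., and $\phi$ is constant by ergodicity.

\emph{Averages.} By (E4) and ergodicity, $\frac1n\sum_{j<n}f\circ T^j$ converges a.e.\ to an integrable constant. The plane has infinite measure, so the constant is $0$.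
\end{proof}

\begin{thebibliography}{1}
\bibitem{singularities} \emph{Singularities in Classical Mechanical Systems}, \texttt{https://github.com/Graukolos/bachelorseminar}.
\end{thebibliography}
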